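# Loewner domains are quasiextremal distance domains

Throughout, $n\ge 2$ and $D\subsetneq\mathbf R^n$ is a domain. $B(x,r)$ is an open ball, $|A|$ is Lebesgue measure, $v_n=|B(0,1)|$, and $\omega_{n-1}$ is the area of the unit sphere. A continuum is a compact connected set with more than one point. The same letter denotes a path and its image.

## 1. Modulus, relative distance, and three conditions on a domain

**Definition (modulus).** Let $\Gamma$ be a family of paths $\gamma:[0,1]\to\mathbf R^n$. A Borel function $\rho\ge 0$ is admissible for $\Gamma$ if $\int_\gamma\rho\,ds\ge1$ for every rectifiable $\gamma\in\Gamma$, and $\operatorname{mod}\Gamma=\inf\int\rho^n$ over admissible $\rho$. For disjoint continua $E,F\subset D$ and $G\in\{D,\mathbf R^n\}$, $\operatorname{mod}(E,F;G)$ is the modulus of the family of paths in $G$ with $\gamma(0)\in E$, $\gamma(1)\in F$. Only the values of $\rho$ on $G$ matter. Non-rectifiable paths impose no condition, and we ignore them.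

Two rules follow at once. If every path of $\Gamma$ has a subpath in $\Gamma'$, then $\operatorname{mod}\Gamma\le\operatorname{mod}\Gamma'$. And $\operatorname{mod}(\Gamma_1\cup\Gamma_2)\le\operatorname{mod}\Gamma_1+\operatorname{mod}\Gamma_2$, because $\max\{\rho_1,\rho_2\}^n\le\rho_1^n+\rho_2^n$.

**Example (rings).** Let $0<a<b$, and let $\Gamma$ be the family of paths that meet both $\overline B(z,a)$ and the complement of $B(z,b)$. Then
$$\operatorname{mod}\Gamma\le\omega_{n-1}\Big(\log\frac ba\Big)^{1-n}.\tag{1}$$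
Take $\rho(x)=\big(|x-z|\log\frac ba\big)^{-1}$ for $a<|x-z|<b$ and $\rho=0$ elsewhere. Each path of $\Gamma$ has a subpath crossing this ring, along which $\log|x-z|$ changes by $\log\frac ba$ while $|d\log|x-z||\le ds/|x-z|$. So $\rho$ is admissible, and $\int\rho^n=\omega_{n-1}(\log\frac ba)^{-n}\int_a^b\frac{dt}t$. This bound is sharp: if $\rho$ is admissible, then on each ray Hölder's inequality gives $1\le\int_a^b\rho\,dt\le\big(\int_a^b\rho^nt^{n-1}dt\big)^{1/n}\big(\int_a^b\frac{dt}t\big)^{(n-1)/n}$, and integration over directions gives $\int\rho^n\ge\omega_{n-1}(\log\frac ba)^{1-n}$.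

**Definition (relative distance).** $\displaystyle \Delta(E,F)=\frac{\operatorname{dist}(E,F)}{\min\{\operatorname{diam}E,\operatorname{diam}F\}}$.

**Example.** Segments of lengths $1$ and $10$ at distance $3$ have $\Delta=3$. Both $\Delta$ and the modulus are unchanged under scaling.

We shall cite the Loewner property of $\mathbf R^n$: there is a decreasing $\phi_n:(0,\infty)\to(0,\infty)$ with
$$\operatorname{mod}(E,F;\mathbf R^n)\ge\phi_n(\Delta(E,F))\quad\text{for all disjoint continua }E,F.\tag{2}$$

**Definition (three conditions).** Each is required for all disjoint continua $E,F\subset D$.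

- $D$ is QED (quasiextremal distance) if $\operatorname{mod}(E,F;\mathbf R^n)\le M\operatorname{mod}(E,F;D)$ for some constant $M\ge1$.
- $D$ is $\psi$-QED, where $\psi:[0,\infty)\to[0,\infty)$ is a homeomorphism, if $\operatorname{mod}(E,F;D)\ge\psi(\operatorname{mod}(E,F;\mathbf R^n))$.
- $D$ is Loewner if $\operatorname{mod}(E,F;D)\ge\phi(\Delta(E,F))$ for some decreasing $\phi:(0,\infty)\to(0,\infty)$, called a control function.

**Example (a domain with all three).** Let $D=\mathbf R^n\setminus\{0\}$. A path from $E$ to $F$ through $0$ meets $\overline B(0,\epsilon)$ for every $\epsilon>0$ and leaves $B(0,b)$, where $b=\operatorname{dist}(0,E)$. By (1) these paths form a family of modulus at most $\omega_{n-1}(\log\frac b\epsilon)^{1-n}\to0$. Hence $\operatorname{mod}(E,F;\mathbf R^n)=\operatorname{mod}(E,F;D)$, and the conditions hold with $M=1$, $\psi(t)=t$, $\phi=\phi_n$.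

**Example (a domain with none).** Let $n=2$ and $D=\mathbf R^2\setminus\{(x,0):x\ge0\}$. For $0<\epsilon<\frac14$ put $E=[1,1+\epsilon]\times\{\epsilon\}$ and $F=[1,1+\epsilon]\times\{-\epsilon\}$, so $\Delta(E,F)=2$. A path in $D$ from $E$ to $F$ must cross the negative $x$-axis, so it leaves $B((1,0),1)$. Since $E\subset\overline B((1,0),2\epsilon)$, (1) gives $\operatorname{mod}(E,F;D)\le2\pi/\log\frac1{2\epsilon}\to0$. So $D$ is not Loewner. In the plane, every admissible $\rho$ satisfies $1\le(\int\rho\,dy)^2\le2\epsilon\int\rho^2dy$ on each vertical segment from $F$ to $E$. Integrating over $x\in[1,1+\epsilon]$ gives $\operatorname{mod}(E,F;\mathbf R^2)\ge\frac12$. So $D$ is neither $\psi$-QED nor QED.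

A QED domain is $\psi$-QED with $\psi(t)=t/M$. A $\psi$-QED domain is Loewner with $\phi=\psi\circ\phi_n$, by (2). The source of the problem, "Uniform Domains And Capacity", records
$$\text{QED}\implies\psi\text{-QED}\iff\text{Loewner}$$
(with "for some $\psi$" understood, and followed by weaker conditions that we do not need), and says: "It remains open as to whether or not the first implication can be reversed." So we ask: if the modulus in $D$ is controlled from below by some function of the modulus in $\mathbf R^n$, however nonlinear, is it automatically controlled by a linear one? The answer is yes, and much less than the full Loewner condition suffices.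

**Theorem 1.** *Let $D\subsetneq\mathbf R^n$ be a domain for which there is $m_0>0$ with*
$$\operatorname{mod}(E,F;D)\ge m_0\quad\text{for all disjoint continua }E,F\subset D\text{ with }\Delta(E,F)\le16.\tag{3}$$
*Then $D$ is QED with a constant $M=M(n,m_0)$. In particular every Loewner domain and every $\psi$-QED domain is QED.*

The second sentence follows from the first. If $D$ is Loewner, then (3) holds with $m_0=\phi(16)$, since $\phi$ is decreasing. If $D$ is $\psi$-QED, then $\psi$ is increasing with $\psi(0)=0$. So $\Delta(E,F)\le16$ implies $\operatorname{mod}(E,F;D)\ge\psi(\phi_n(16))>0$ by (2), and (3) holds with $m_0=\psi(\phi_n(16))$.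

## 2. The half-space by reflection, and two pairs with the same relative distance

**The half-space.** Let $H=\{x_n>0\}$, let $E,F\subset H$ be disjoint continua and $\epsilon>0$. Lemma 3 below provides a locally Lipschitz $u:H\to[0,1]$ that is $0$ near $E$ and $1$ near $F$, with $\int_H|\nabla u|^n\le\operatorname{mod}(E,F;H)+\epsilon$. Put $w(x',x_n)=u(x',|x_n|)$ for $x_n\ne0$. For almost every $x'$ the function $t\mapsto u(x',t)$ is locally Lipschitz on $(0,\infty)$ with derivative integrable on bounded intervals $(0,T)$. So it has a limit at $0$, and its even reflection is locally absolutely continuous. On almost every line in the other coordinate directions $w$ is locally Lipschitz. Hence $w\in W^{1,n}_{\rm loc}(\mathbf R^n)$ and $\int|\nabla w|^n=2\int_H|\nabla u|^n$. Let $w_s$ be a mollification of $w$ at a small scale $s$. It is smooth, $0$ on $E$, $1$ on $F$, so $\int_\gamma|\nabla w_s|\,ds\ge1$ for every path $\gamma$ from $E$ to $F$ in $\mathbf R^n$. Therefore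
$$\operatorname{mod}(E,F;\mathbf R^n)\le\int|\nabla w_s|^n\le\int|\nabla w|^n\le2(\operatorname{mod}(E,F;H)+\epsilon).$$
So $H$ is QED with $M=2$. The only property of $H$ used here is that functions on $H$ extend to $\mathbf R^n$ with control of the $n$-energy.

**Applying the Loewner inequality to the pair itself.** For a general Loewner domain the first thing to try is to bound $\operatorname{mod}(E,F;\mathbf R^n)$ from above by a multiple of $\phi(\Delta(E,F))$. This stops because the modulus is not a function of $\Delta$. Let $n=2$ and $0<\epsilon<1$, and compare two pairs with $\Delta=\epsilon$.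

For $E=[0,1]\times\{0\}$ and $F=[0,1]\times\{\epsilon\}$, the argument with vertical segments gives $\operatorname{mod}(E,F;\mathbf R^2)\ge1/\epsilon$.

For $E=[-1,0]\times\{0\}$ and $F=[\epsilon,1+\epsilon]\times\{0\}$, put $\rho(x)=(|x|\log2)^{-1}$ on $\{\frac\epsilon2<|x|<4\}$ and $\rho=0$ elsewhere. A path from $E$ to $F$ inside this ring turns by an angle at least $\pi$ about $0$, so $\int\frac{ds}{|x|}\ge\pi>\log2$ on it. A path that leaves the ring ends at a point of $F\subset\{\epsilon\le|x|<2\}$, so it crosses $\{\frac\epsilon2<|x|<\epsilon\}$ or $\{2<|x|<4\}$, and again $\int\frac{ds}{|x|}\ge\log2$. So $\rho$ is admissible, and $\operatorname{mod}(E,F;\mathbf R^2)\le2\pi(\log2)^{-2}\log\frac8\epsilon$.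

Scale both pairs into a disk in a planar Loewner domain $D$. The second pair shows that every control function satisfies $\phi(\epsilon)\le2\pi(\log2)^{-2}\log\frac8\epsilon$. For the first pair the Loewner inequality therefore yields at most a multiple of $\log\frac8\epsilon$, against a modulus of at least $1/\epsilon$ in the plane. One application to $(E,F)$ cannot give a linear comparison. Condition (3) has to be applied to many auxiliary continua, at all places and scales, and the half-space suggests what to aim for: an extension operator.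

## 3. Extension by Whitney averages and the obstruction at exponent $n$

**Definition ($L^{1,p}$).** For an open set $G$, $L^{1,p}(G)$ is the space of $u\in L^1_{\rm loc}(G)$ with weak gradient in $L^p(G)$. Then $L^{1,p}(G)\subset W^{1,p}_{\rm loc}(G)$.

**Example.** The unbounded function $\log\log\frac e{|x|}$ lies in $L^{1,n}(B(0,1))$: its gradient has length $\big(|x|\log\frac e{|x|}\big)^{-1}$, and $\int_0^1\frac{dt}{t(\log(e/t))^n}=\int_1^\infty s^{-n}ds<\infty$. (The origin is harmless, since $u$ and $\nabla u$ are integrable and $|u(x)|\,|x|^{n-1}\to0$ as $x\to0$.)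

**Definition (upper gradient).** A Borel function $g\ge0$ on $D$ is an upper gradient of $u$ if $|u(\gamma(0))-u(\gamma(1))|\le\int_\gamma g\,ds$ for all rectifiable $\gamma$ in $D$.

**Example.** For locally Lipschitz $u$ let $\operatorname{Lip}u(x)=\limsup_{y\to x}\frac{|u(y)-u(x)|}{|y-x|}$. Along an arclength parametrization $\gamma$, which is $1$-Lipschitz, $u\circ\gamma$ is Lipschitz and $|(u\circ\gamma)'|\le(\operatorname{Lip}u)\circ\gamma$ a.e. So $\operatorname{Lip}u$ is an upper gradient, and by Rademacher's theorem $\operatorname{Lip}u=|\nabla u|$ a.e. For $u(x)=|x_1|$ we have $\operatorname{Lip}u=1$ everywhere, also where $u$ is not differentiable.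

**Definition (maximal function).** For $h\ge0$ put $\mathcal Mh(x)=\sup_{r>0}r^{-n}\int_{B(x,r)}h$. By the Hardy–Littlewood theorem, $|\{\mathcal Mh>s\}|\le C\|h\|_1/s$, and $\|\mathcal Mh\|_p\le C\|h\|_p$ for $p>1$.

**Example.** For $h=\chi_{B(0,1)}$ the radius $|x|+1$ gives $\mathcal Mh(x)\ge v_n(|x|+1)^{-n}$. This is not integrable, so $\mathcal M$ is not bounded on $L^1$.

**Definition (doubling).** A Borel measure $\mu$ on a metric space is doubling if balls have positive finite measure and $\mu(B(x,2r))\le C\mu(B(x,r))$.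

**Example.** Lebesgue measure on $\overline H$ is doubling with constant $2^{n+1}$, since a ball centered in $\overline H$ has at least half of its volume in $H$.

Write $X=\overline D$, let $\mu$ be Lebesgue measure restricted to $X$, and let
$$\langle f\rangle_A=\frac1{|A|}\int_Af,\qquad u_A=\langle u\rangle_A .$$

**The extension.** Let $\Omega=\mathbf R^n\setminus X$. By the Whitney decomposition (Stein, *Singular Integrals*, Ch. VI), $\Omega$ is a union of closed cubes $Q$ with disjoint interiors and, with $r_Q=\operatorname{diam}Q$,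
$$r_Q\le\operatorname{dist}(Q,X)\le4r_Q.\tag{4}$$
Let $Q^*=\frac98Q$. The $Q^*$ have bounded overlap, and if $x\in Q\cap Q'^*$, then $Q$ and $Q'$ touch and $\frac14\le r_Q/r_{Q'}\le4$. There is a smooth partition of unity $(\varphi_Q)$ on $\Omega$ with $\operatorname{supp}\varphi_Q\subset Q^*$ and $|\nabla\varphi_Q|\le C/r_Q$. Choose $x_Q\in X$ with $\operatorname{dist}(x_Q,Q)=\operatorname{dist}(Q,X)$, put $B_Q=B(x_Q,r_Q)$, and define
$$Tu=u\ \text{ on }D,\qquad Tu=\sum_Qa_Q\varphi_Q\ \text{ on }\Omega,\qquad a_Q=a_Q(u)=u_{B_Q\cap D}.\tag{5}$$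

Two pieces of geometry will be used repeatedly. Every point of $Q$ is within $5r_Q$ of $x_Q$, by (4). If $Q,Q'$ touch and $\frac14\le r_Q/r_{Q'}\le4$, then through a common point $|x_Q-x_{Q'}|\le5r_Q+5r_{Q'}\le25r_Q$, hence
$$B_Q\cup B_{Q'}\subset B'_Q:=B(x_Q,29r_Q).\tag{6}$$

**Where the natural estimate stops.** For $x\in Q$ we have $\nabla Tu(x)=\sum_{Q'}(a_{Q'}-a_Q)\nabla\varphi_{Q'}(x)$. We shall deduce from (3) volume density and a Poincaré inequality with exponent $n$, and together they give $|a_{Q'}-a_Q|^n\le C\int_{\lambda B_Q'\cap D}|\nabla u|^n$. Thus $\int_Q|\nabla Tu|^n\le C\int_{\lambda B_Q'\cap D}|\nabla u|^n$. Summing over $Q$, the integrand $|\nabla u(y)|^n$ is counted once for every $Q$ with $y\in\lambda B_Q'$. This count is infinite already for the half-space $H$. Let $y=(y',y_n)\in H$ and $t\ge5y_n$. The cube $Q$ containing $(y',-t)$ satisfies $r_Q\le t\le5r_Q$, and $|x_Q-(y',0)|\le5r_Q+t\le10r_Q$. Since $y_n\le t/5\le r_Q$, we get $y\in B(x_Q,12r_Q)\subset B_Q'$, and $t$ is arbitrarily large. In pointwise form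 the estimate is $|\nabla Tu|\le C\big(\mathcal M(|\nabla u|^n\chi_D)\big)^{1/n}$, and its $L^n$ norm would require the boundedness of $\mathcal M$ on $L^1$, which is false.

If the Poincaré inequality had an exponent $q<n$, we would get $|\nabla Tu|\le C\big(\mathcal M(|\nabla u|^q\chi_D)\big)^{1/q}$ and would need $\mathcal M$ only on $L^{n/q}$, where it is bounded. Such an improvement is provided by the following theorem.

**Theorem 2 (Keith–Zhong, *Ann. of Math.* 167 (2008), Thm 1.0.1).** *Let $(X,d,\mu)$ be a complete metric space with a doubling Borel measure and $p>1$. If*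
$$\frac1{\mu(B)}\int_B|u-u_B|\,d\mu\le Cr\Big(\frac1{\mu(\lambda B)}\int_{\lambda B}(\operatorname{Lip}u)^p\,d\mu\Big)^{1/p}$$
*for all balls $B$ (of radius $r$) and all Lipschitz $u$, then the same holds with some $q\in[1,p)$ in place of $p$ and constants $C',\lambda'$; here $q,C',\lambda'$ depend only on $p,C,\lambda$ and the doubling constant.*

(For complete doubling spaces the formulation with Lipschitz functions and $\operatorname{Lip}u$ is equivalent to that with upper gradients: Keith, *Math. Z.* 245 (2003).)

The order of work is now fixed: replace $\operatorname{mod}(E,F;D)$ by the energy of a function (Section 4); deduce from (3) density, a pointwise estimate and the Poincaré inequality with exponent $n$ (Sections 5–7); improve the exponent and pass to all functions in $L^{1,n}(D)$ (Section 7); extend (Section 8); conclude (Section 9).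

**Approximation.** We also use the Meyers–Serrin theorem: if $u\in L^{1,p}(D)$, $1\le p<\infty$, $\epsilon>0$, there is $\tilde u\in C^\infty(D)$ with $\tilde u-u\in W^{1,p}(D)$ and $\|\tilde u-u\|_{W^{1,p}(D)}<\epsilon$. To see it, take a smooth locally finite partition of unity $(\zeta_i)_{i\ge1}$ on $D$ with compact supports. Each $\zeta_iu$ is in $W^{1,p}(D)$. Mollify it at a scale so small that the supports stay locally finite in $D$ and the $i$-th error in $W^{1,p}$ is less than $2^{-i}\epsilon$. Then sum.

## 4. Locally Lipschitz capacity functions in an arbitrary domain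

This section uses no hypothesis on $D$.

**Lemma 3.** *Let $E,F\subset D$ be disjoint continua and $\epsilon>0$. There is a locally Lipschitz $u:D\to[0,1]$ with $u=0$ in a neighborhood of $E$, $u=1$ in a neighborhood of $F$, and $\int_D|\nabla u|^n\le\operatorname{mod}(E,F;D)+\epsilon$.*

Given an admissible $\rho$, one wants $u(x)=\inf\int_\gamma\rho$ over paths from $E$ to $x$. For this to be locally Lipschitz, $\rho$ must be locally bounded, so we smooth $\rho$ first. The smoothing must keep paths from $E$ to $F$ inside that class, so its scale must shrink to $0$ at $E\cup F\cup\partial D$.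

**Step 1: a lower semicontinuous admissible function.** This step makes $\rho$ fit for averaging. The modulus is finite: with $l=\operatorname{dist}(E,F)>0$, the function $\frac1l\chi$ of the bounded set $\{x\in D:\operatorname{dist}(x,E)\le l\}$ is admissible. Choose an admissible $\rho$ with almost minimal energy. By the Vitali–Carathéodory theorem applied to $\rho^n$ we may replace $\rho$ by a larger lower semicontinuous (lsc) function with almost the same energy. Adding a small multiple of $(1+|x|)^{-2}\in L^n(\mathbf R^n)$, we may assume that $\rho$ is lsc on $D$, bounded below by a positive constant on each bounded set, and $\int_D\rho^n\le\operatorname{mod}(E,F;D)+\epsilon/2$.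

**Step 2: averaging.** This step produces an admissible $\sigma$ that is continuous off $E\cup F$. Let $0<\delta<\frac12$, $\theta(x)=\delta\operatorname{dist}(x,E\cup F\cup\partial D)$, and $S_z(x)=x+\theta(x)z$ for $|z|<1$. Since $\theta$ is $\delta$-Lipschitz,
$$(1-\delta)|x-y|\le|S_z(x)-S_z(y)|\le(1+\delta)|x-y|.$$
Also $S_z(D)\subset D$, because $\theta(x)<\operatorname{dist}(x,\partial D)$, and $S_z=\mathrm{id}$ on $E\cup F$. Put
$$\sigma(x)=(1+\delta)\frac1{v_n}\int_{|z|<1}\rho(S_z(x))\,dz .$$

- $\sigma$ is lsc on $D$: if $x_k\to x$, then $\rho(S_z(x))\le\liminf\rho(S_z(x_k))$ for each $z$, and Fatou's lemma applies. It is bounded below by a positive constant on each compact set.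
- On $D\setminus(E\cup F)$ we have $\theta>0$ and $\sigma(x)=(1+\delta)\langle\rho\rangle_{B(x,\theta(x))}$. The closure of this ball is in $D$, $\rho$ is locally integrable, and $\theta$ is continuous. So $\sigma$ is finite and continuous there.
- By Jensen's inequality and the change of variables $y=S_z(x)$, whose inverse is $(1-\delta)^{-1}$-Lipschitz, $\int_D\sigma^n\le(1+\delta)^n(1-\delta)^{-n}\int_D\rho^n$.
- $\sigma$ is admissible. If a rectifiable $\gamma$ joins $E$ and $F$ in $D$, so does $S_z\circ\gamma$, whence $1\le\int_{S_z\circ\gamma}\rho\,ds\le(1+\delta)\int_\gamma\rho(S_z)\,ds$. Average over $z$ with Fubini's theorem.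

**Step 3: lower semicontinuity of path integrals.** This is needed for a compactness argument. *Let $K\subset D$ be compact and let $\beta_k\to\beta$ uniformly on $[0,1]$, where $\beta_k\subset K$ have uniformly bounded lengths. Then $\int_\beta\sigma\,ds\le\liminf_k\int_{\beta_k}\sigma\,ds$.* On $K$, $\sigma$ is the increasing limit of continuous functions $\sigma_i\ge0$. Partition $[0,1]$ into intervals $I$. By uniform continuity $\min_{\beta_k(I)}\sigma_i\to\min_{\beta(I)}\sigma_i$, and length $\ell$ is lsc under uniform convergence on each $I$. So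
$$\liminf_k\int_{\beta_k}\sigma\,ds\ge\liminf_k\int_{\beta_k}\sigma_i\,ds\ge\sum_I\min_{\beta(I)}\sigma_i\cdot\ell(\beta|_I).$$
Refine the partition to get $\int_\beta\sigma_i\,ds$ on the right, then let $i\to\infty$ by monotone convergence.

**Step 4: room around $E$ and $F$.** This step lets us start from a neighborhood of $E$ rather than from $E$. Let $E_s,F_s$ be the closed $s$-neighborhoods. *Claim: for all small $s>0$, $\int_\gamma\sigma\,ds\ge1-\delta$ for every rectifiable $\gamma$ joining $E_s$ and $F_s$ in $D$.*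

Fix $s_0>0$ such that $E_{s_0},F_{s_0}$ are disjoint compact subsets of $D$, and $c>0$ with $\sigma\ge c$ on both. If the claim fails, there are $s_k\to0$, $s_k<s_0$, and $\gamma_k$ joining $E_{s_k}$ to $F_{s_k}$ in $D$ with $\int_{\gamma_k}\sigma\,ds<1-\delta$. Let $p_k$ be the first point of $\gamma_k$ with $\operatorname{dist}(p_k,E)=s_0$ and $\beta_k$ the part up to $p_k$. Let $p_k'$ be the last point with $\operatorname{dist}(p_k',F)=s_0$ and $\beta_k'$ the part after it. Then $\beta_k\subset E_{s_0}$ and $\beta_k'\subset F_{s_0}$. As these sets are disjoint, $p_k$ precedes $p_k'$. Let $m_k$ be the part in between.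

Since $\sigma\ge c$, the lengths of $\beta_k,\beta_k'$ are at most $1/c$. Parametrize them proportionally to arclength. By Arzelà–Ascoli, after passing to a subsequence, $\beta_k\to\beta$ and $\beta_k'\to\beta'$ uniformly. Here $\beta\subset E_{s_0}$ joins $E$ to $p=\lim p_k$, and $\beta'\subset F_{s_0}$ joins $p'=\lim p_k'$ to $F$. By Step 3, $\int_\beta\sigma\le\liminf\int_{\beta_k}\sigma$ and $\int_{\beta'}\sigma\le\liminf\int_{\beta_k'}\sigma$, and both limits are at most $1-\delta$. Since $p,p'\notin E\cup F$, $\sigma$ is continuous near them, so $\int_{[p,p_k]}\sigma\to0$ and $\int_{[p_k',p']}\sigma\to0$. For large $k$ the concatenation of $\beta,[p,p_k],m_k,[p_k',p'],\beta'$ joins $E$ and $F$ in $D$. As $\sigma$ is admissible, for every $\eta>0$ and large $k$,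
$$1\le\int_{\beta_k}\sigma\,ds+\int_{m_k}\sigma\,ds+\int_{\beta_k'}\sigma\,ds+\eta\le1-\delta+\eta .$$
This is a contradiction if $\eta<\delta$.

**Step 5: the function.** Take $s\le s_0$ as in the claim, and let
$$u(x)=\min\Big\{1,(1-\delta)^{-1}\inf_\gamma\int_\gamma\sigma\,ds\Big\},$$
the infimum being over rectifiable $\gamma$ in $D$ from a point of $E_s$ to $x$. Constant paths give $u=0$ on $E_s$, and the claim gives $u=1$ on $F_s$. If $[x,y]\subset D\setminus(E\cup F)$, then attaching $[x,y]$ to paths gives $|u(x)-u(y)|\le(1-\delta)^{-1}\int_{[x,y]}\sigma\,ds$. (The infimum may be infinite; then it is so at both points and $u=1$ at both.) Since $\sigma$ is continuous off $E\cup F$, $u$ is locally Lipschitz on $D$, $\operatorname{Lip}u\le(1-\delta)^{-1}\sigma$ off $E\cup F$, and $\operatorname{Lip}u=0$ on $E\cup F$. So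
$$\int_D|\nabla u|^n\le(1-\delta)^{-n}\int_D\sigma^n\le(1+\delta)^n(1-\delta)^{-2n}\big(\operatorname{mod}(E,F;D)+\tfrac\epsilon2\big).$$
As $\rho$ does not depend on $\delta$ and the modulus is finite, a small $\delta$ finishes the proof. $\square$

**From here through Section 9 we assume (3).** $C$ denotes constants that depend only on $n$ and $m_0$.

## 5. Volume density of $D$

**Lemma 4.** *With $c_0=12^{-n}m_0$ we have $|B(x,r)\cap D|\ge c_0r^n$ for $x\in\overline D$, $0<r\le\operatorname{diam}D$, $r<\infty$. Hence $|\partial D|=0$, and $\mu$ is doubling on $X$.*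

**Step 1: density at $x\in D$.** We find two continua near $x$ between which a thin domain would have small modulus. There is $y\in D$ with $|x-y|>r/3$; otherwise $\operatorname{diam}D\le\frac{2r}3<r$. Let $\gamma$ be a path in $D$ from $x$ to $y$. Let $E$ be its part up to the first time when $|\gamma-x|=\frac r{12}$. Let $F$ be its part between the last time when $|\gamma-x|=\frac r6$ before the first time when $|\gamma-x|=\frac r3$, and that first time. Then $E\subset\overline B(x,\frac r{12})$, $F$ lies outside $B(x,\frac r6)$, $\operatorname{diam}E\ge\frac r{12}$, $\operatorname{diam}F\ge\frac r6$ and $\operatorname{dist}(E,F)\le\frac r{12}+\frac r6=\frac r4$. So $\Delta(E,F)\le3$, and (3) applies. Any path from $E$ to $F$ has length at least $\frac r{12}$ inside $B(x,\frac r6)$, so $\frac{12}r\chi_{B(x,r/6)\cap D}$ is admissible and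
$$m_0\le\Big(\frac{12}r\Big)^n|B(x,r)\cap D| .$$

**Step 2: boundary points.** For $x\in\partial D$ and $r'<r$, a point $x'\in D$ close to $x$ has $B(x',r')\subset B(x,r)$, so $|B(x,r)\cap D|\ge c_0r'^n$; let $r'\to r$. Since $D$ is open, $B(x,r)\cap D$ is disjoint from $\partial D$. So no point of $\partial D$ is a density point of $\partial D$, and $|\partial D|=0$.

**Step 3: doubling.** Let $x\in X$. If $r\le\operatorname{diam}D$, $r<\infty$, then $\mu(B(x,2r))\le v_n2^nr^n\le C\mu(B(x,r))$. If $r\ge\operatorname{diam}D$, then $\mu(B(x,2r))\le|D|\le v_n(\operatorname{diam}D)^n\le\frac{v_n}{c_0}\mu(B(x,r))$. $\square$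

For instance, the planar cusp $\{0<x<1,\ |y|<x^2\}$ violates (3), since $|B(0,r)\cap D|\le\int_0^r2x^2dx=\frac23r^3$.

## 6. A pointwise estimate by chains of curves

**Lemma 5.** *There are $C_1,\kappa$, depending only on $n$ and $m_0$, such that if $u$ is continuous on $D$ with Borel upper gradient $g$, then for $x\ne y$ in $D$ and $d=|x-y|$,*
$$|u(x)-u(y)|\le C_1d\,(N(x)+N(y)),\qquad N(z)=\sup_{0<r\le\kappa d}\Big(r^{-n}\int_{B(z,r)\cap D}g^n\Big)^{1/n}.$$

We connect $x$ and $y$ by a chain of curves on which $\int g$ is small. Condition (3) supplies such curves between continua, so we need continua that shrink to $x$ and to $y$; pieces of an arbitrary path from $x$ to $y$ will do. We may assume $N(x),N(y)<\infty$.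

**Step 1: short curves between nearby continua.** Choose $\Lambda\ge2$, depending on $n$ and $m_0$, with $\omega_{n-1}(\log\Lambda)^{1-n}\le\frac{m_0}2$, and put $\kappa=\Lambda^2$. *If $E,F\subset D\cap\overline B(z,R)$ are disjoint continua with $\Delta(E,F)\le16$, $\int_{D\cap B(z,\Lambda R)}g^n<\infty$ and $\eta>0$, then there is a rectifiable $\gamma$ joining $E,F$ in $D\cap B(z,\Lambda R)$ with*
$$\int_\gamma g\,ds\le t:=\Big(\frac2{m_0}\int_{D\cap B(z,\Lambda R)}g^n\Big)^{1/n}+\eta.\tag{7}$$
By (1) the curves that start in $\overline B(z,R)$ and leave $B(z,\Lambda R)$ have modulus at most $\frac{m_0}2$. By (3) and subadditivity the curves joining $E,F$ within $D\cap B(z,\Lambda R)$ have modulus at least $\frac{m_0}2$. If all rectifiable ones had $\int_\gamma g>t$, then $\frac1tg\chi_{D\cap B(z,\Lambda R)}$ would be admissible, and $\frac{m_0}2t^n\le\int_{D\cap B(z,\Lambda R)}g^n$. This contradicts the choice of $t$.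

**Step 2: curves $\gamma_j$ at scale $2^{-j}d$ around $x$.** Fix $\eta>0$, a path in $D$ from $x$ to $y$, and $r_j=2^{-j}d$. For $j\ge1$ let $E_j$ be the subpath between the last time at distance $r_{j+1}$ from $x$ before the first time at distance $r_j$, and that first time. It lies in $\{r_{j+1}\le|z-x|\le r_j\}$ and joins the two boundary spheres. Consecutive pieces $E_j,E_{j+1}$ can meet, so we skip one: $E_j\cap E_{j+2}=\emptyset$. As $\operatorname{diam}E_j\ge r_{j+1}$ and $\operatorname{diam}E_{j+2}\ge r_{j+3}$,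
$$\Delta(E_j,E_{j+2})\le\frac{r_j+r_{j+2}}{r_{j+3}}=10 .$$
Apply (7) with $z=x$, $R=r_j$ and $2^{-j}\eta$. Since $\Lambda r_j\le\kappa d$, the integral in (7) is at most $(\Lambda r_j)^nN(x)^n$. We get $\gamma_j\subset D\cap B(x,\Lambda r_j)$ joining $E_j$ and $E_{j+2}$ with
$$\int_{\gamma_j}g\,ds\le Cr_jN(x)+2^{-j}\eta,\qquad\operatorname{diam}\gamma_j\ge r_{j+1}-r_{j+2}=\frac{r_j}4 .$$

**Step 3: linking $\gamma_j$ to $\gamma_{j+1}$.** The $\gamma_j$ are again continua of controlled size, so (3) applies to them. If $\gamma_j\cap\gamma_{j+1}=\emptyset$, note that $\gamma_j$ meets $\overline B(x,r_j)$ and $\gamma_{j+1}$ meets $\overline B(x,r_{j+1})$. So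
$$\Delta(\gamma_j,\gamma_{j+1})\le\frac{r_j+r_{j+1}}{r_{j+1}/4}=12 .$$
Both lie in $\overline B(x,\Lambda r_j)$, and (7) with $R=\Lambda r_j$ gives $\beta_j\subset D\cap B(x,\Lambda^2r_j)$ joining them with $\int_{\beta_j}g\le Cr_jN(x)+2^{-j}\eta$; here $\Lambda^2r_j\le\kappa d$. If they meet, let $\beta_j$ be constant at a common point.

**Step 4: summing toward $x$.** Pick $p_j\in\gamma_j$. Going along $\gamma_j$, $\beta_j$, $\gamma_{j+1}$,
$$|u(p_j)-u(p_{j+1})|\le\int_{\gamma_j}g\,ds+\int_{\beta_j}g\,ds+\int_{\gamma_{j+1}}g\,ds\le Cr_jN(x)+3\cdot2^{-j}\eta .$$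
Since $\gamma_j\subset B(x,\Lambda r_j)$, $p_j\to x$. By continuity of $u$, summation gives $|u(p_1)-u(x)|\le CdN(x)+3\eta$. The same construction at $y$ gives $\gamma_1'$ and $p_1'\in\gamma_1'$ with $|u(p_1')-u(y)|\le CdN(y)+3\eta$.

**Step 5: joining the two chains.** The curves $\gamma_1,\gamma_1'$ lie in $\overline B(x,(1+\frac\Lambda2)d)\subset\overline B(x,\Lambda d)$. Their diameters are at least $\frac d8$, and they meet $\overline B(x,\frac d2)$ and $\overline B(y,\frac d2)$ respectively. If they are disjoint, then $\Delta(\gamma_1,\gamma_1')\le\frac{2d}{d/8}=16$. This is where the number in (3) comes from. By (7) with $R=\Lambda d$ there is a connecting curve in $D\cap B(x,\Lambda^2d)$ with $\int g\le CdN(x)+\eta$. With the integrals over $\gamma_1$ and $\gamma_1'$ from Step 2, $|u(p_1)-u(p_1')|\le Cd(N(x)+N(y))+C\eta$; this also holds if $\gamma_1,\gamma_1'$ meet. Add the three estimates and let $\eta\to0$. $\square$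

## 7. Poincaré inequalities with exponents $n$ and $q<n$

**Lemma 6.** *There are $C$ and $\lambda\ge1$ such that for every locally Lipschitz $u$ on $D$, $x_0\in X$, $r>0$, $B=B(x_0,r)$:*
$$\int_{B\cap D}\int_{B\cap D}|u(x)-u(y)|\,dx\,dy\le Cr^{2n}\Big(\int_{\lambda B\cap D}|\nabla u|^n\Big)^{1/n}.\tag{8}$$
*Consequently, if the right side is finite, then $u\in L^1(B\cap D)$ and*
$$\langle|u-u_{B\cap D}|\rangle_{B\cap D}\le Cr\,\langle|\nabla u|^n\rangle_{\lambda B\cap D}^{1/n}.\tag{9}$$

**Step 1: proof of (8).** We integrate Lemma 5 by means of the weak-type bound. Let $\lambda=2\kappa+1$ and $h=(\operatorname{Lip}u)^n\chi_{\lambda B\cap D}$; we may assume $\|h\|_1<\infty$. For $x,y\in B\cap D$, $|x-y|<2r$, and the balls in $N(x)$ and $N(y)$ have radius less than $2\kappa r$. So they lie in $\lambda B$, and $N\le(\mathcal Mh)^{1/n}$ at both points. Hence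
$$|u(x)-u(y)|\le2C_1r\big(\mathcal Mh(x)^{1/n}+\mathcal Mh(y)^{1/n}\big).\tag{10}$$
Since $|\{\mathcal Mh>s^n\}|\le Cs^{-n}\|h\|_1$ and $n\ge2$, splitting the next integral at $s=\|h\|_1^{1/n}/r$ (if $\|h\|_1=0$ it vanishes) gives
$$\int_B(\mathcal Mh)^{1/n}\le\int_0^\infty\min\{v_nr^n,Cs^{-n}\|h\|_1\}\,ds\le Cr^{n-1}\|h\|_1^{1/n}.$$
Integrating (10) over $(B\cap D)^2$ gives at most $C\,r\cdot r^n\cdot r^{n-1}\|h\|_1^{1/n}$, which is (8).

**Step 2: proof of (9).** If (8) is finite, then by Fubini $u-u(y)\in L^1(B\cap D)$ for almost every $y$, so $u\in L^1(B\cap D)$. The left side of (9) is at most $|B\cap D|^{-2}$ times the left side of (8). If $r\le\operatorname{diam}D$, use $|B\cap D|\ge c_0r^n$ and $|\lambda B\cap D|\le Cr^n$. If $r>\operatorname{diam}D$, then $B\cap D=\lambda B\cap D=D$. Apply (8) with radius $2\operatorname{diam}D$ and use $c_0(\operatorname{diam}D)^n\le|D|\le v_n(\operatorname{diam}D)^n$. The result is (9) with $\operatorname{diam}D\le r$ in place of $r$. $\square$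

**Lowering the exponent.** $X$ is closed in $\mathbf R^n$, hence complete, and $\mu$ is doubling. If $v$ is Lipschitz on $X$, then $\operatorname{Lip}v=|\nabla v|$ $\mu$-a.e., because $D$ is open in $X$ and $\mu(\partial D)=0$. So (9) is the hypothesis of Theorem 2 with $p=n$, and there are $q\in[1,n)$ and $C,\lambda'\ge1$, depending only on $n$ and $m_0$, with
$$\langle|v-v_{B\cap D}|\rangle_{B\cap D}\le Cr\,\langle|\nabla v|^q\rangle_{\lambda'B\cap D}^{1/q}\tag{11}$$
for all Lipschitz $v$ on $X$ and all balls $B=B(x_0,r)$, $x_0\in X$.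

The functions of Lemma 3 are only locally Lipschitz in $D$ and may be wild at $\partial D$. The next lemma transfers (11) to them.

**Lemma 7.** *(i) Every $u\in L^{1,n}(D)$ is integrable on $B\cap D$ for every ball $B$ centered in $X$, and satisfies (11) (with another $C$). (ii) For $u\in L^{1,n}(D)$ there are Lipschitz $v_k$ on $X$ with $\nabla v_k\to\nabla u$ in $L^n(D)$ and $v_k\to u$ in $L^1(B\cap D)$ for each such $B$.*

**Step 1: Lipschitz truncation.** Let first $u\in L^{1,n}(D)$ be locally Lipschitz. We alter $u$ on a small set to make it Lipschitz. Put $g=\operatorname{Lip}u$, $h=g^n$ (extended by $0$), and $G_t=\{x\in D:\mathcal Mh(x)\le t^n\}$. By Lemma 5, $u|_{G_t}$ is $2C_1t$-Lipschitz. Let $h_1=h\chi_{\{h>t^n/(2v_n)\}}$. Then $\mathcal M(h-h_1)\le\frac{t^n}2$, so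
$$t^n|D\setminus G_t|\le t^n\Big|\Big\{\mathcal Mh_1>\frac{t^n}2\Big\}\Big|\le C\int_{\{h>t^n/(2v_n)\}}h\to0\quad(t\to\infty).\tag{12}$$
So $G_t\ne\emptyset$ for large $t$. Let $v_t$ be a $2C_1t$-Lipschitz extension of $u|_{G_t}$ to $X$ (McShane). The locally Lipschitz function $u-v_t$ vanishes on $G_t$, so its gradient vanishes a.e. on $G_t$: at a density point of $G_t$ a nonzero derivative would force $u-v_t\ne0$ on a set of positive density. Hence
$$\int_D|\nabla u-\nabla v_t|^n\le C\int_{D\setminus G_t}g^n+Ct^n|D\setminus G_t|\to0 .$$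

**Step 2: (11) for locally Lipschitz $u\in L^{1,n}(D)$.** We pass to the limit in (11) for $v_t$. For a.e. $x\in D$, $\mathcal Mh(x)<\infty$, so $v_t(x)=u(x)$ for all large $t$. For any $f\in L^1(B\cap D)$, $\iint_{(B\cap D)^2}|f(x)-f(y)|\le2|B\cap D|\int_{B\cap D}|f-f_{B\cap D}|$. Also $\nabla v_t\to\nabla u$ in $L^q(\lambda'B\cap D)$, since $q<n$ and the set is bounded. By Fatou's lemma along $t=1,2,\dots$,
$$\iint_{(B\cap D)^2}|u(x)-u(y)|\,dx\,dy\le C|B\cap D|^2\,r\,\langle|\nabla u|^q\rangle_{\lambda'B\cap D}^{1/q}<\infty .$$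
As in Lemma 6, $u\in L^1(B\cap D)$, and division by $|B\cap D|^2$ gives (11) for $u$.

**Step 3: $L^1$ convergence.** Apply Step 2 to $f_t=u-v_t$, which is locally Lipschitz and in $L^{1,n}(D)$, with $\nabla f_t\to0$ in $L^n(D)$. It gives $\int_{B\cap D}|f_t-(f_t)_{B\cap D}|\to0$. Since $f_t=0$ on $G_t\cap B$,
$$|(f_t)_{B\cap D}|\,|G_t\cap B|\le\int_{B\cap D}|f_t-(f_t)_{B\cap D}|\to0,$$
and $|G_t\cap B|\to|D\cap B|>0$ by (12). So $(f_t)_{B\cap D}\to0$, and $v_t\to u$ in $L^1(B\cap D)$.

**Step 4: general $u$.** Meyers–Serrin reduces this to the smooth case. Choose $u_k\in C^\infty(D)$ with $\|u_k-u\|_{W^{1,n}(D)}\to0$. Then $u_k\in L^{1,n}(D)$, $u_k\to u$ in $L^1(B\cap D)$ for every $B$, so $u\in L^1(B\cap D)$ and (11) passes to the limit. Fix $x_0\in X$. By Steps 1 and 3 there is a Lipschitz $v_k$ on $X$ with $\|\nabla v_k-\nabla u_k\|_{L^n(D)}<\frac1k$ and $\|v_k-u_k\|_{L^1(B(x_0,k)\cap D)}<\frac1k$. These $v_k$ satisfy (ii). $\square$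

## 8. The extension operator on $L^{1,n}(D)$

By Lemma 7(i) the averages $a_Q(u)$ in (5) are defined for $u\in L^{1,n}(D)$, and they are defined for $u$ Lipschitz on $X$. $T$ is linear, and $\mathbf R^n\setminus(D\cup\Omega)=\partial D$ is null. (If $\Omega=\emptyset$, nothing is to be defined or checked on $\Omega$, and the argument below still applies.)

**Proposition 8.** *For $u\in L^{1,n}(D)$ we have $Tu\in W^{1,n}_{\rm loc}(\mathbf R^n)$ and $\|\nabla Tu\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$, with $C=C(n,m_0)$.*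

**Step 1: the gradient on $\Omega$.** This is the estimate from Section 3, now with exponent $q$: for $x\in\Omega$,
$$|\nabla Tu(x)|\le C\big(\mathcal M(|\nabla u|^q\chi_D)(x)\big)^{1/q}.\tag{13}$$
Let $x\in Q$. As $\sum_{Q'}\nabla\varphi_{Q'}=0$, $\nabla Tu(x)=\sum_{Q'}(a_{Q'}-a_Q)\nabla\varphi_{Q'}(x)$, a sum over boundedly many $Q'$ with $x\in Q'^*$, and $|\nabla\varphi_{Q'}|\le C/r_Q$. So it suffices to bound $|a_{Q'}-a_Q|/r_Q$. By (6), $B_Q,B_{Q'}\subset B':=B'_Q$, and $B'\subset B(x_{Q'},54r_Q)\subset B(x_{Q'},216r_{Q'})$. So doubling makes $|B'\cap D|$ comparable with $|B_Q\cap D|$ and $|B_{Q'}\cap D|$. Comparing both averages with $u_{B'\cap D}$, by (11),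
$$|a_{Q'}-a_Q|\le C\langle|u-u_{B'\cap D}|\rangle_{B'\cap D}\le Cr_Q\langle|\nabla u|^q\rangle_{\lambda'B'\cap D}^{1/q}.$$
If $r_Q\le4\operatorname{diam}D$, then $|\lambda'B'\cap D|\ge|B(x_Q,\frac{r_Q}4)\cap D|\ge c_0(\frac{r_Q}4)^n$ by Lemma 4. Since $|x-x_Q|\le5r_Q$, $\lambda'B'\subset B(x,(29\lambda'+5)r_Q)$, and (13) follows. If $r_Q>4\operatorname{diam}D$, then $r_Q$ and $r_{Q'}\ge\frac{r_Q}4$ exceed $\operatorname{diam}D$. So $B_Q$ and $B_{Q'}$ both contain $X$, and $a_Q=a_{Q'}$.

Since $n/q>1$, the maximal theorem in $L^{n/q}$ gives $\|\nabla Tu\|_{L^n(\Omega)}\le C\|\nabla u\|_{L^n(D)}$.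

**Step 2: Lipschitz functions stay Lipschitz.** This step shows that no singular part of the gradient appears on $\partial D$. *If $v$ is $L$-Lipschitz on $X$, then $Tv$, set equal to $v$ on $\partial D$, is Lipschitz on $\mathbf R^n$.* Let $x\in Q$ and $z\in X$ with $|x-z|=\tau:=\operatorname{dist}(x,X)\ge r_Q$. If $x\in Q'^*$ and $y\in B_{Q'}$, then through a common point of $Q$ and $Q'$
$$|y-z|\le r_{Q'}+(5r_{Q'}+r_Q)+\tau\le25r_Q+\tau\le26\tau.\tag{14}$$
So $|a_{Q'}-v(z)|\le26L\tau$ for each such $Q'$, and $|Tv(x)-v(z)|\le26L\tau$. By (6), $|a_{Q'}-a_Q|\le58Lr_Q$, so $|\nabla Tv|\le CL$ on $\Omega$. For $x_1\in X$ we have $\tau\le|x-x_1|$ and $|z-x_1|\le2|x-x_1|$, hence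
$$|Tv(x)-v(x_1)|\le28L|x-x_1|.$$
In particular $Tv$ is continuous on $\mathbf R^n$. Given two points, consider the segment between them. If it misses $X$, integrate $\nabla Tv$ along it. If it contains a point $x_1\in X$, use the last display (or the Lipschitz bound on $X$) on both sides of $x_1$. So $Tv$ is $CL$-Lipschitz.

**Step 3: passage to the limit.** Take $v_k$ from Lemma 7(ii). By Step 2 each $Tv_k$ is Lipschitz. Its weak gradient is its a.e. gradient, which is $\nabla v_k$ on $D$ and is controlled by Step 1 on $\Omega$, while $|\partial D|=0$. The same applies to $v_k-v_l$, so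
$$\|\nabla T(v_k-v_l)\|_{L^n(\mathbf R^n)}\le C\|\nabla(v_k-v_l)\|_{L^n(D)}\to0 .$$
On a fixed ball $B_0\subset D$, $Tv_k=v_k\to u$ in $L^1(B_0)$. On any ball $B\supset B_0$ of $\mathbf R^n$, the Poincaré inequality bounds $\|f-f_{B_0}\|_{L^n(B)}$ by a multiple of $\|\nabla f\|_{L^n(B)}$. With $f=T(v_k-v_l)$ we see that $Tv_k$ converges in $W^{1,n}(B)$. So there is $w\in W^{1,n}_{\rm loc}(\mathbf R^n)$ with $Tv_k\to w$ in $W^{1,n}$ on balls and $\|\nabla w\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$. On $D$, $w=u$ a.e. Since $v_k\to u$ in $L^1(B_Q\cap D)$, $a_Q(v_k)\to a_Q(u)$ for each $Q$, so $Tv_k\to Tu$ pointwise on $\Omega$ and $w=Tu$ a.e. there. Thus $w=Tu$ a.e. $\square$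

## 9. Proof of Theorem 1

Let $E,F\subset D$ be disjoint continua and $\epsilon>0$. Take $u$ from Lemma 3. It is bounded with $\nabla u\in L^n(D)$, so $u\in L^{1,n}(D)$; put $w=Tu$. Then $w=0$ a.e. in a neighborhood of $E$, $w=1$ a.e. in a neighborhood of $F$, and by Proposition 8, with $M=M(n,m_0)$,
$$\int_{\mathbf R^n}|\nabla w|^n\le M\int_D|\nabla u|^n\le M(\operatorname{mod}(E,F;D)+\epsilon).$$
For a standard mollifier $\eta_s$ with $s$ small, $w_s=w*\eta_s$ is smooth, $w_s=0$ on $E$, $w_s=1$ on $F$ and $\|\nabla w_s\|_{L^n}\le\|\nabla w\|_{L^n}$. For every rectifiable $\gamma$ from $E$ to $F$, $\int_\gamma|\nabla w_s|\,ds\ge1$, so $|\nabla w_s|$ is admissible for the curves joining $E,F$ in $\mathbf R^n$, and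
$$\operatorname{mod}(E,F;\mathbf R^n)\le\int_{\mathbf R^n}|\nabla w_s|^n\le M(\operatorname{mod}(E,F;D)+\epsilon).$$
Let $\epsilon\to0$: $D$ is QED with constant $\max\{M,1\}$. That Loewner and $\psi$-QED domains satisfy (3) was shown after the statement of Theorem 1. $\blacksquare$

## 10. Seven equivalent conditions, and exponents $p\ge n$

The proof passes through extension, density and Poincaré inequalities, and these turn out to be equivalent to QED. The following supplement is not needed for Theorem 1.

**Theorem 9.** *For a domain $D\subsetneq\mathbf R^n$ the following are equivalent, and the constants in each condition depend only on $n$ and the data in any other.*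

1. *$D$ is QED.*
2. *$D$ is $\psi$-QED for some homeomorphism $\psi$.*
3. *$D$ is Loewner.*
4. *(3) holds for some $m_0>0$.*
5. *There is a linear extension operator $T:L^{1,n}(D)\to L^{1,n}(\mathbf R^n)$ with $\|\nabla Tu\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$.*
6. *There is $C$ such that every bounded locally Lipschitz $u\in L^{1,n}(D)$ has an extension $w\in L^{1,n}(\mathbf R^n)$ (that is, $w=u$ a.e. on $D$) with $\|\nabla w\|_{L^n(\mathbf R^n)}\le C\|\nabla u\|_{L^n(D)}$.*
7. *There are $c>0$, $C,\lambda\ge1$ with $|B(x,r)\cap D|\ge cr^n$ for $x\in D$, $0<r\le\operatorname{diam}D$, $r<\infty$, and*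
$$\langle|u-u_{B\cap D}|\rangle_{B\cap D}\le Cr\,\langle|\nabla u|^n\rangle_{\lambda B\cap D}^{1/n}$$
*for all balls $B=B(x,r)$, $x\in D$, $r>0$, and all locally Lipschitz $u$ on $D$ such that $\nabla u\in L^n(D)$ or $u$ is Lipschitz.*

*When these hold, the operator $T$ of (5) is also bounded $L^{1,p}(D)\to L^{1,p}(\mathbf R^n)$ for every $p\ge n$.*

(In condition 7 it is understood that $u\in L^1(B\cap D)$, so that the averages make sense.)

**Conditions 1 to 6.** We close a cycle of implications.

- $1\Rightarrow2$: $\psi(t)=t/M$. $1\Rightarrow3$: by (2), $\operatorname{mod}(E,F;D)\ge M^{-1}\phi_n(\Delta(E,F))$.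
- $2\Rightarrow4$ and $3\Rightarrow4$ were shown after Theorem 1.
- $4\Rightarrow5$ is Proposition 8, and $5\Rightarrow6$ is trivial.
- $6\Rightarrow1$: repeat Section 9 with $w$ the extension given by 6 of the function $u$ of Lemma 3. Lemma 3 holds in every domain.

**$4\Rightarrow7$.** The density is Lemma 4. For the functions $u$ in 7 the right side of (8) is finite, so Lemma 6 gives integrability and (9).

**$7\Rightarrow5$.** We check that 7 can replace (3) in the construction of $T$. After (3) was used for Lemmas 4 and 5, Sections 7 and 8 used only the conclusion of Lemma 4 and that of Lemma 5 for $g=\operatorname{Lip}u$ with $u$ locally Lipschitz and either $u$ Lipschitz or $\nabla u\in L^n(D)$. (Lemma 6 is needed here only for Lipschitz $u$, to obtain (11).) The density in 7 extends to $\overline D$ by approximation, and $|\partial D|=0$ and doubling follow as in Lemma 4.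

For the conclusion of Lemma 5, let $u$ be such a function, $x\ne y$ in $D$, $d=|x-y|\le\operatorname{diam}D$, $B_j=B(x,2^{-j}d)$ and $\kappa=2\lambda$. By continuity $u_{B_j\cap D}\to u(x)$. By density $|B_j\cap D|\le C|B_{j+1}\cap D|$ and $|\lambda B_j\cap D|\ge c(2^{-j}d)^n$. So
$$|u(x)-u_{B_0\cap D}|\le\sum_{j\ge0}|u_{B_{j+1}\cap D}-u_{B_j\cap D}|\le C\sum_{j\ge0}2^{-j}d\,\langle g^n\rangle_{\lambda B_j\cap D}^{1/n}\le Cd\,N(x),$$
and similarly $|u(y)-u_{B(y,d)\cap D}|\le CdN(y)$. Finally $B(x,d)$ and $B(y,d)$ lie in $B(x,2d)$, and $|B(x,2d)\cap D|\le Cd^n$ is at most a constant times $|B(x,d)\cap D|$ and $|B(y,d)\cap D|$. So by the inequality in 7 on $B(x,2d)$ both $u_{B(x,d)\cap D}$ and $u_{B(y,d)\cap D}$ differ from $u_{B(x,2d)\cap D}$ by at most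
$$Cd\,\langle g^n\rangle_{B(x,2\lambda d)\cap D}^{1/n}\le Cd\,N(x),$$
where $|B(x,2\lambda d)\cap D|\ge cd^n$ was used. Adding up gives the conclusion of Lemma 5. So all seven conditions are equivalent, with the stated dependence of constants.

**The case $p>n$.** The case $p=n$ is Proposition 8. Assume the conditions, hence (3), and let $u\in L^{1,p}(D)$, $p>n$, $x_0\in D$, $R>0$. We reduce to Proposition 8 by cutting off.

**Step 1: $u\in L^p(B(x_0,R)\cap D)$.** This makes cut-off functions usable. By Meyers–Serrin we may assume $u\in C^\infty(D)$, since the difference lies in $W^{1,p}(D)$. Let $\lambda=2\kappa+1$ and $h=|\nabla u|^n\chi_{D\cap B(x_0,\lambda R)}\in L^{p/n}$. As for (10), Lemma 5 gives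
$$|u(x)-u(y)|\le CR\big(\mathcal Mh(x)^{1/n}+\mathcal Mh(y)^{1/n}\big)\quad\text{on }B(x_0,R)\cap D .$$
As $p/n>1$, $(\mathcal Mh)^{1/n}\in L^p$. Fix $y$ with $\mathcal Mh(y)<\infty$.

**Step 2: $Tu$ is defined and (13) holds for $u$.** Let $\chi$ be a compactly supported Lipschitz cutoff with $\chi=1$ on $B(x_0,R)$. By Step 1, used with larger radii, $\nabla(\chi u)=\chi\nabla u+u\nabla\chi$ lies in $L^p$ and has bounded support, so $\chi u\in L^{1,n}(D)$. Given a ball $B$ centered in $X$, choose $R$ with $\lambda'B\subset B(x_0,R)$. By Lemma 7, (11) for $\chi u$ on $B$ is (11) for $u$. So $u$ is integrable on $B\cap D$ and satisfies (11) on all such balls, $Tu$ is defined, and Step 1 of the proof of Proposition 8 gives (13) for $u$.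

**Step 3: $Tu\in W^{1,n}_{\rm loc}(\mathbf R^n)$.** We check that $T(\chi u)=Tu$ on $(D\cup\Omega)\cap B(x_0,\frac R{100})$. For $x\in D$ this is clear. For $x\in\Omega$ take $z,\tau$ as in (14). Then $\tau\le|x-x_0|$ and $|z-x_0|\le2|x-x_0|$, so every point $y$ of a ball $B_{Q'}$ with $x\in Q'^*$ satisfies $|y-x_0|\le26\tau+|z-x_0|\le28|x-x_0|<R$. So the averages that enter $Tu(x)$ see only points where $\chi=1$. Since $T(\chi u)\in W^{1,n}_{\rm loc}(\mathbf R^n)$ by Proposition 8, $|\partial D|=0$ and $R$ is arbitrary, $Tu\in W^{1,n}_{\rm loc}(\mathbf R^n)$.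

**Step 4: the norm.** We have $|\partial D|=0$, $\nabla Tu=\nabla u$ on $D$, and $|\nabla Tu|\le C\big(\mathcal M(|\nabla u|^q\chi_D)\big)^{1/q}$ on $\Omega$. Since $p/q>1$, the maximal theorem in $L^{p/q}$ gives $\|\nabla Tu\|_{L^p(\mathbf R^n)}\le C\|\nabla u\|_{L^p(D)}$, with $C$ depending also on $p$. $\blacksquare$
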